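# Expansion trees in two-coloured complete hypergraphs

## 1. One colour class contains every expansion tree

**Theorem 1.** Let $k\ge 3$ and $0<\delta\le 1$. There is $n_0=n_0(k,\delta)$ such that for all $n\ge n_0$ and $N=\lceil (k+\delta)n\rceil$ the following holds: in every red/blue colouring of the edges of $K_N^{(k)}$, one of the two colour classes contains every $k$-expansion tree with $n$ edges.

**Theorem 2.** For every fixed $k\ge2$ and every $k$-expansion tree $T$ with $n$ edges, $R(T)\le kn+o(n)$, where the $o(n)$ term is as $n\to\infty$, uniformly over all $k$-expansion trees with $n$ edges.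

Let us unpack the words. A *$k$-graph* is a $k$-uniform hypergraph, $K_N^{(k)}$ is the $k$-graph of all $k$-subsets of an $N$-set, and the *Ramsey number* $R(T)$ is the smallest $N$ such that every colouring of the edges of $K_N^{(k)}$ with two colours contains a monochromatic copy of $T$.

**Definition (expansion tree).** Let $T'$ be an ordinary tree with $n$ edges. Its *$k$-expansion* is the $k$-graph obtained by adding $k-2$ new vertices to each edge, each edge getting its own new vertices. A *$k$-expansion tree* is the $k$-expansion of some tree.

A $k$-expansion tree with $n$ edges has $n+1$ *core* vertices (those of $T'$) and $(k-2)n$ *expansion* vertices, so $(k-1)n+1$ vertices in all. For example, the 3-expansion of the path $uvw$ has the edges $\{u,x,v\}$ and $\{v,y,w\}$. Every expansion tree is a loose tree: its edges can be ordered so that each edge after the first meets some earlier edge in exactly one vertex and brings exactly $k-1$ new vertices. The converse fails. Take a triple and attach one further triple at each of its three vertices. This is a loose tree, but in a 3-expansion every edge has at most two vertices of degree at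 least 2, and the central triple has three.

The question behind Theorem 2, whether $R(T)\le kn+o(n)$, is posed in the report "Cross-Community Collaborations in Combinatorics". Theorem 1 says more than the question asks. The colouring alone decides which colour wins, and the winning colour then contains all the trees at once.

*Theorem 2 from Theorem 1.* For $k=2$ the expansion of $T'$ is $T'$ itself, and Zhao (2008) proved $R(T)\le 2n$ for every tree with $n$ edges, $n$ large (a conjecture of Burr and Erdős). For $k\ge3$, Theorem 1 gives $R(T)\le\lceil(k+\delta)n\rceil$ for every $T$ with $n\ge n_0(k,\delta)$ edges. Here $\delta$ is arbitrary and $n_0$ does not depend on $T$, which is the uniform bound $kn+o(n)$. $\square$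

Two results on the loose path with $n$ edges, the expansion of the $n$-edge path, serve for orientation. Gyárfás, Sárközy and Szemerédi (2008) proved that its Ramsey number is $(2k-1)\frac n2+o(n)$, and Omidi and Shahsiah (2017) that it equals $(k-1)n+\lfloor\frac{n+1}2\rfloor$ for $k\ge8$, $n\ge3$.

## 2. Two edges, stars, and a lower bound from vertex covers

**Two edges, $k=3$.** The tree has 5 vertices, so $R\ge5$. Five points are enough. In the cyclic sequence
$$345,\quad 125,\quad 234,\quad 145,\quad 123$$
consecutive triples (also the last and the first) meet in exactly one point, namely $5,2,4,1,3$. Two colours cannot alternate around a cycle of length 5, so two consecutive triples have the same colour. Hence $R=5$, while $kn=6$.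

**Stars.** Let $T$ be the expansion of the star with $n$ edges: $n$ edges through one vertex $x$, otherwise disjoint. We show $R(T)\le kn$. Fix any vertex $x$ among $kn$ vertices and colour a $(k-1)$-set $f\not\ni x$ by the colour of $f\cup\{x\}$. With $r=k-1$, we need $n$ disjoint $r$-sets of one colour among $(r+1)n-1$ points, and we use induction on $n$. For $n=1$ we have $r$ points, and one $r$-set. Let $n\ge2$. If all $r$-sets have one colour, any $n$ disjoint ones do, since $(r+1)n-1\ge rn$. Otherwise move from a red $r$-set to a blue one by exchanging one element at a time. Somewhere the colour changes, so there are a red $e$ and a blue $f$ with $|e\cup f|=r+1$. Delete $e\cup f$. The remaining $(r+1)(n-1)-1$ points contain $n-1$ disjoint $r$-sets of one colour, and $e$ or $f$ completes them.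

So $k$ vertices pay for one edge in whichever colour is needed, although an edge only consumes $k-1$ new vertices. For a general tree the trick does not apply as it stands: the new edge must be attached at the host of a prescribed vertex, and the colour of $f$ depends on that host.

**A lower bound.** Let $T$ be the expansion of $T'$ with $n$ edges, and let $\tau(T')$ be the vertex cover number. Then $R(T)\ge(k-1)n+\tau(T')$. Let $V=A\cup B$ be a disjoint union with $|A|=(k-1)n$, $|B|=\tau(T')-1$; colour the edges inside $A$ red and all others blue. A red $T$ needs $(k-1)n+1$ vertices inside $A$, which is impossible. In a blue $T$ every edge meets $B$. Replace each expansion vertex in $B$ by a core vertex of the same edge: we obtain a vertex cover of $T'$ with fewer than $\tau(T')$ vertices, again impossible. For the path, $\tau=\lfloor\frac{n+1}2\rfloor$, and this is the value of Omidi and Shahsiah. The bound is not used below, but its colouring will return as a test case.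

## 3. From greedy embedding to prices on vertices

**Greedy embedding.** Let $H$ be the colour with at least half of the edges. Repeatedly delete a vertex lying in fewer than $\binom Nk/(2N)$ of the remaining edges of $H$. Fewer than $\frac12\binom Nk$ edges are destroyed, so a nonempty set $U$ remains in which every vertex lies in at least $\binom Nk/(2N)$ edges inside $U$. Now embed $T$ edge by edge in $U$. After $j$ edges, $(k-1)j+1$ vertices are used, and they block at most $((k-1)j+1)N^{k-2}$ of the $(k-1)$-sets at the current host. The greedy step is therefore safe while $((k-1)j+1)N^{k-2}<\binom Nk/(2N)$, that is, up to $j=c_kN$ for a small constant $c_k$. This gives $R(T)=O_k(n)$ and no more: the finished tree occupies a fraction of about $(k-1)/k$ of all vertices, and once a large constant fraction is used, every good set at the current host may be blocked.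

This really happens. Let $k=3$, $\delta<1$, $|B|=\lfloor N/2\rfloor$, and colour blue the triples that meet $B$. Embed the star in blue with centre $x\notin B$. A greedy embedder who always chooses pairs inside $B$ is stuck after at most $N/4\le((3+\delta)n+1)/4<n$ edges ($n$ large), because every blue pair at $x$ meets $B$. An embedder who always takes one vertex of $B$ and one outside succeeds, since both sides have at least $n$ vertices other than $x$. What matters is the rate at which each vertex is consumed.

**Rates and prices.** Suppose edges are embedded at random so that each edge of $T$ uses each given vertex with probability at most $\theta$, where $n\theta\le1-\varepsilon$. Then each vertex is used at most $1-\varepsilon$ times in expectation, and there is hope of never running out. When does the host $y$ have a probability distribution on available sets $f$ with $\Pr(v\in f)\le\theta$ for all $v$? By the minimax theorem, exactly when for every assignment of prices $w\ge0$ of total 1 some available $f$ has price at most $\theta$. So we look for a colour in which, whatever the prices, there are many cheap sets.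

**Notation for the rest of the talk.** Let $k\ge3$, $0<\delta\le1$, $|V|=N=\lceil(k+\delta)n\rceil$, and
$$\theta=\frac{k+\delta/2}{N},\qquad \varepsilon=\frac{\delta/2}{k+\delta}<\frac12,\qquad n\theta\le1-\varepsilon,\qquad \frac1N\le\theta\le\frac1n\le\frac{2k}N. \tag{1}$$
Indeed $n\theta\le\frac{k+\delta/2}{k+\delta}$, so $\theta\le 1/n$, and $N\le(k+1)n+1\le2kn$. Let $\Delta(V)$ be the set of probability vectors on $V$ and $w(f)=\sum_{v\in f}w(v)$; call $f$ *cheap* for $w$ if $w(f)\le\theta$. For a $k$-graph $H$ on $V$, an *$H$-set at $y$* is a $(k-1)$-set $f\not\ni y$ with $f\cup\{y\}\in H$. For a colour $c$, "$f$ has colour $c$ at $y$" means that $f\not\ni y$ and $f\cup\{y\}$ has colour $c$. We use constantly that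
$$\text{for } X\subset V,\ \text{at most } |X|N^{k-2}\ \text{of the } (k-1)\text{-sets meet } X. \tag{2}$$

**Definition (rich).** Let $\gamma>0$. A $k$-graph $H$ on $V$ is *$\gamma$-rich* if there are a nonempty $A\subset V$ and, for each $w\in\Delta(V)$, a set $G_w$ with $A\subset G_w\subset V$ such that

* (H1) each $y\in G_w$ has at least $\gamma N^{k-1}$ $H$-sets $f$ at $y$ with $w(f)\le\theta$ and $f\cap G_w\ne\emptyset$;
* (H2) each $x\in A$ has at least $\gamma N^{k-1}$ $H$-sets $f$ at $x$ with $f\cap A\ne\emptyset$.

Read (H1) as: for the prices $w$, a cheap edge can be attached at any vertex of $G_w$ so that the next host lies in $G_w$ again. We shall cut $T'$ into bounded pieces and embed each piece with its own random choice, obtained from all prices together. The vertices where pieces are glued must be good for all prices, so they will lie in $A$. (H2) lets us move within $A$, possibly at a high price, which we shall pay rarely.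

**One-set criterion.** If a nonempty $U$ satisfies (H1) with $G_w=U$ for all $w$, then $H$ is $\gamma$-rich with $A=G_w=U$: (H2) is (H1) without the price condition.

**Example.** Let $B\subset V$ with $|B|\le N/(k+\delta/2)$, and colour red the edges inside $U=V\setminus B$ and blue the edges meeting $B$. Then red is $\gamma$-rich for a constant $\gamma$ and $N$ large. Put $u=|U|$, so $u\theta\ge k+\frac\delta2-1$. For $y\in U$ and a uniformly random $(k-1)$-set $f\subset U\setminus\{y\}$ we have $\mathbb E\,w(f)\le\frac{k-1}{u-1}$, so by Markov's inequality
$$\Pr(w(f)>\theta)\le\frac{k-1}{(u-1)\theta}\le\frac{k-1}{k-1+\delta/2-\theta}\le\frac{k-1}{k-1+\delta/4}<1$$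
once $\theta\le\delta/4$. So a constant fraction of the red sets at $y$ is cheap, and the one-set criterion applies. If $B$ is nonempty and $|B|<N/(k+\delta/2)$, then blue is not $\gamma$-rich for any $\gamma>0$. Take $w$ uniform on $B$: any set meeting $B$ costs at least $1/|B|>\theta$. A vertex $y\notin B$ has no cheap blue set, so $G_w\subset B$; but then sets meeting $G_w$ meet $B$ and are not cheap, so $G_w=\emptyset$, contradicting $A\subset G_w$.

Theorem 1 follows from three propositions.

**Proposition 3.** For every $\gamma>0$ there is $n_0(k,\delta,\gamma)$ such that for $n\ge n_0$ every $\gamma$-rich $H$ contains every $k$-expansion tree with $n$ edges.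

**Proposition 4.** For $k\ge4$ there is $\gamma=\gamma(k,\delta)>0$ such that for $n$ large one colour class is $\gamma$-rich.

**Proposition 5.** For $k=3$ there is $\gamma=\gamma(\delta)>0$ such that for $n$ large one colour class is $\gamma$-rich.

Section 4 proves Proposition 4, Sections 5 and 6 prove Proposition 5, and Sections 7 to 10 prove Proposition 3.

## 4. Uniformity $k\ge4$: choosing $k-1$ out of $k$ columns

We have two price functions, one for each colour, and want sets that are cheap for both. Averaging over $k$ columns of size about $N/k$, the expected total price of one vertex from each column is about $k/N$, just below $\theta$. But averages of two functions cannot both be met by one choice in general. The rescue is that a $(k-1)$-set may omit one column.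

**Lemma 6 (columns).** Let $B_1,\dots,B_k$ be finite nonempty index sets with functions $g,g'\ge0$ on them. Let $M=\sum_j\mathrm{avg}_{B_j}g$ and $M'=\sum_j\mathrm{avg}_{B_j}g'$. Then there are $j$ and $y_i\in B_i$ $(i\ne j)$ with $\sum_{i\ne j}g(y_i)\le M$ and $\sum_{i\ne j}g'(y_i)\le M'$.

*Proof.* Consider the polytope of all $z=(z_1,\dots,z_k)\in\prod_j\Delta(B_j)$ with $\sum_jg\cdot z_j\le M$ and $\sum_jg'\cdot z_j\le M'$. It is nonempty, since it contains the uniform $z$, and compact, so it has a vertex $z$. It is given by $k$ equalities, two inequalities and nonnegativity. A vertex has at most $k+2$ positive coordinates: otherwise some nonzero vector supported on the positive coordinates is orthogonal to the $k+2$ coefficient vectors, and moving $z$ a little in both directions along it stays in the polytope. Each column has at least one positive coordinate, so there are at most two extra ones.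

*At most one column has support larger than 1.* Omit this column (or any column if there is none). The other columns are pure, i.e. $z_i$ sits on one point $y_i$. Since $g,g'\ge0$, omitting a column only lowers the sums, so they are at most $M$ and $M'$.

*Otherwise* exactly two columns $j,l$ have support of size 2, and the others are pure. Let $a,a'$ be the averages of $g,g'$ in column $j$ under $z$, and $b,b'$ those in column $l$. If some support point $y$ of column $j$ or $l$ has $g(y)\le a+b$ and $g'(y)\le a'+b'$, choose $y$, omit the other of the two columns, and take the pure points elsewhere: both sums are at most $M$ and $M'$. Suppose no support point does this. Each of the four points then violates one of the two inequalities. Both points of a column cannot violate the $g$-inequality, because their average, $a$ or $b$, is at most $a+b$; likewise for $g'$. So column $j$ has points $j_1,j_2$ with weights $\lambda,1-\lambda\in(0,1)$ and $g(j_1)>a+b$, $g'(j_2)>a'+b'$; and column $l$ has points $l_1,l_2$ with weights $\mu,1-\mu\in(0,1)$ and $g(l_1)>a+b$, $g'(l_2)>a'+b'$. Put $t=\lambda g(j_1)+\mu g(l_1)$. Then $t\le a+b$, so $g(j_1)>t$ and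 $g(l_1)>t$; also $t>0$. Hence $t>(\lambda+\mu)t$, i.e. $\lambda+\mu<1$. The same argument for $g'$ with $j_2,l_2$ gives $(1-\lambda)+(1-\mu)<1$. Adding, $2<2$, a contradiction. $\square$

**Lemma 7.** There is $c=c(k,\delta)>0$ such that for $N$ large: if $C_1,\dots,C_k\subset V$ are disjoint of size $m=\lfloor(N-4)/k\rfloor$ and $w,w'\in\Delta(V)$, then at least $cN^{k-1}$ sets $f$ consisting of one vertex from each of $k-1$ of the $C_j$ satisfy $w(f)\le\theta$ and $w'(f)\le\theta$.

*Proof.* The plan is to sample a bounded number of vertices from each column, so that averages are under control, and apply Lemma 6 to the samples. To control variances, truncate: let $\bar w=\min(w,2\theta)$ and $\bar w'=\min(w',2\theta)$. Nothing is lost, for if $\bar w(f)\le\theta$, then no vertex of $f$ was truncated and $w(f)=\bar w(f)$.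

Choose independently $b$ uniform samples (with replacement) from each $C_j$, and let $M$ be the sum over $j$ of the sample averages of $\bar w$. For $N$ large,
$$\mathbb EM=\sum_j\frac{\bar w(C_j)}m\le\frac1m\le\frac{k+\delta/4}N,$$
$$\mathrm{Var}\,M\le\frac1b\sum_j\mathbb E_{y\in C_j}\bar w(y)^2\le\frac{2\theta}b\sum_j\mathbb E_{y\in C_j}\bar w(y)\le\frac{2\theta}{bm}\le\frac{8k^2}{bN^2},$$
using $\theta\le2k/N$ and $1/m\le2k/N$. Since $\theta-\mathbb EM\ge\delta/(4N)$, Chebyshev's inequality gives $\Pr(M>\theta)\le\frac{128k^2}{b\delta^2}\le\frac14$ if $b=\lceil512k^2/\delta^2\rceil$. The same holds for the sum $M'$ belonging to $\bar w'$. So with probability at least $\frac12$ we have $M,M'\le\theta$. In that case Lemma 6, applied to the sample indices with $g,g'$ the values of $\bar w,\bar w'$ at the samples, yields a set $f$ among the samples, one from each of $k-1$ columns, with $\bar w(f),\bar w'(f)\le\theta$, so $w(f),w'(f)\le\theta$. There are $kb^{k-1}$ possible positions for $f$ (omitted column and sample indices), so some fixed position is good with probability at least $1/(2kb^{k-1})$. The set in a fixed position is uniform on $\prod_{i\ne j}C_i$,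 so at least $m^{k-1}/(2kb^{k-1})\ge cN^{k-1}$ sets are good, with $c=(2k)^{-(k-1)}/(2kb^{k-1})$. $\square$

*Proof of Proposition 4.* Let $\gamma=c/3$ and suppose that neither colour is $\gamma$-rich.

**Step 1: find one vertex that is bad in both colours.** By the one-set criterion, for every nonempty $U\subset V$ and every colour there are $u\in U$ and $w\in\Delta(V)$ such that fewer than $\gamma N^{k-1}$ sets $f$ of that colour at $u$ have $w(f)\le\theta$ and $f\cap U\ne\emptyset$. Say that *$u$ fails for $U$* in that colour. Remove vertices failing in blue one after another: $x_j$ fails for $V\setminus\{x_1,\dots,x_{j-1}\}$ in blue, $j=1,\dots,\lfloor N/2\rfloor$. Let $X$ be the set of these $x_j$. Some $v=x_j\in X$ fails for $X$ in red, with prices $w$, say. It also failed in blue, with prices $w'$, and $V\setminus X\subset V\setminus\{x_1,\dots,x_{j-1}\}$. So fewer than $\gamma N^{k-1}$ red sets $f$ at $v$ have $w(f)\le\theta$ and meet $X$, and fewer than $\gamma N^{k-1}$ blue sets $f$ at $v$ have $w'(f)\le\theta$ and meet $V\setminus X$. Every $f\not\ni v$ is red or blue at $v$. Hence fewer than $2\gamma N^{k-1}$ sets $f\subset V\setminus\{v\}$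 of size $k-1$ meet both $X$ and $V\setminus X$ and are cheap for both $w$ and $w'$.

**Step 2: produce too many such sets.** As $k\ge4$, we have $2m\le N/2-2$ and $km\le N-4$, while $|X\setminus\{v\}|\ge N/2-\frac32$ and $|V\setminus X|\ge N/2$. So there are disjoint columns $C_1,\dots,C_k$ of size $m$ in $V\setminus\{v\}$ with $C_1,C_2\subset X$ and $C_3,C_4\subset V\setminus X$. A set $f$ as in Lemma 7 misses only one column, so it meets both $X$ and $V\setminus X$. Lemma 7 gives at least $cN^{k-1}=3\gamma N^{k-1}$ such $f$, a contradiction. $\square$

## 5. Triples: crossing pairs can all be expensive, and prices become half-integral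

**Where the argument stops for $k=3$.** Step 1 above works for $k=3$; Step 2 does not. There are only three columns, so one of $X$, $V\setminus X$ contains at most one full column, and omitting it may leave a pair $f$ inside the other side. This is not a defect of Lemma 7. Let $|X|=\lfloor N/2\rfloor$, $s=\lceil N/4\rceil$, and cover $X=S\cup S'$ with $|S|=|S'|=s$. Let $w$ be uniform on $S$ and $w'$ uniform on $S'$. For $N>28$ we have $s<N/4+1<N/3.5\le1/\theta$, so every vertex of $S$ costs more than $\theta$ under $w$, and every vertex of $S'$ under $w'$. A pair meeting both $X$ and $V\setminus X$ contains a vertex of $X=S\cup S'$, so it is expensive for $w$ or for $w'$. No doubly cheap crossing pair exists, and Step 1 contradicts nothing. (For $k\ge4$, two such blocked sets have fewer than $2N/k\le N/2$ vertices together.)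

The remedy is to let the set $G_w$ depend on the prices, as the definition of richness allows. That calls for a simple description of what prices can do, and for pairs there is one.

**Constants for $k=3$.** Let
$$\alpha=\min\Bigl\{\tfrac1{20},\tfrac{\delta}{9+2\delta}\Bigr\},\quad \xi=\frac{\alpha^2}{200},\quad \gamma=\frac{\xi^2}{1000},\quad\text{so } \sqrt\gamma<\frac{\xi}{31}<\frac{\alpha^2}{6000}.$$
Throughout Sections 5 and 6, $k=3$ and $N$ is large.

**Definition (admissible).** A pair $(S,Z)$ of disjoint subsets of $V$ is *admissible* if $|Z|\ge|S|+(\frac13+\alpha)N$. Let $K(S,Z)$ be the set of pairs of vertices that are contained in $V\setminus S$ and meet $Z$.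

Think of $S$ as the vertices that are too expensive, of $Z$ as free, and of the rest as half-priced; $K(S,Z)$ collects the pairs that are then certainly cheap. Three examples. If $w$ is uniform on $V$, then all pairs are cheap: take $S=\emptyset$, $Z=V$. If $w$ is uniform on a set $S$ with $|S|<1/\theta$, then each vertex of $S$ is too expensive; take $Z=V\setminus S$. If $w$ is uniform on a set $Q$ with $1/\theta\le|Q|<2/\theta$, then single vertices of $Q$ are affordable but pairs inside $Q$ are not; take $S=\emptyset$, $Z=V\setminus Q$. The pair in Lemma 8 below shows that in general nothing else happens, and that it is admissible.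

Since $|S|+|Z|\le N$, admissibility gives
$$|S|\le\bigl(\tfrac13-\tfrac\alpha2\bigr)N. \tag{3}$$
If $(S,Z)$ and $(S',Z')$ are admissible, then
$$|Z\setminus S'|\ge|S|-|S'|+\bigl(\tfrac13+\alpha\bigr)N\ge\tfrac32\alpha N,\qquad |V\setminus(S\cup S')|\ge\tfrac N3, \tag{4}$$
and by symmetry $|Z'\setminus S|\ge\frac32\alpha N$. Moreover
$$\{p,q\}\in K(S,Z)\cap K(S',Z')\quad\text{for all distinct } p\in Z\setminus S',\ q\in Z'\setminus S, \tag{5}$$
because $p,q$ both avoid $S\cup S'$, and $p\in Z$, $q\in Z'$.

**Lemma 8 (rounding).** For every $w\in\Delta(V)$ there is an admissible $(S,Z)$ such that all pairs $f\in K(S,Z)$ have $w(f)\le\theta$.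

*Proof.* Recall König's theorem: in a bipartite graph the smallest vertex cover and the largest matching have the same size. Let $\Gamma$ be the graph of pairs with $w(f)>\theta$, and consider the bipartite graph on $V\times\{1,2\}$ with edges $(u,1)(v,2)$ and $(v,1)(u,2)$ for $uv\in\Gamma$. Give weight $w(u)/\theta$ to $(u,1)$ and to $(u,2)$. Every edge has total weight at least 1, and all weights together sum to $2/\theta$. The edges of a matching are disjoint, so a matching has at most $2/\theta$ edges. By König's theorem there is a vertex cover $C_1\times\{1\}\cup C_2\times\{2\}$ with $|C_1|+|C_2|\le2/\theta$.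

Put $h=\frac12(1_{C_1}+1_{C_2})$, with values in $\{0,\frac12,1\}$. For $uv\in\Gamma$, the edge $(u,1)(v,2)$ is covered, so $1_{C_1}(u)+1_{C_2}(v)\ge1$, and likewise $1_{C_1}(v)+1_{C_2}(u)\ge1$. Adding, $h(u)+h(v)\ge1$. Also $h(V)\le1/\theta=N/(3+\delta/2)$. Put $S=h^{-1}(1)$ and $Z=h^{-1}(0)$. A pair in $K(S,Z)$ has no vertex of value 1 and one of value 0, so $h(f)\le\frac12$ and $f\notin\Gamma$, i.e. $w(f)\le\theta$. Finally $h(V)=\frac12(N+|S|-|Z|)$, hence
$$|Z|-|S|\ge N-\frac{2N}{3+\delta/2}=\frac{1+\delta/2}{3+\delta/2}N=\Bigl(\frac13+\frac{\delta}{9+3\delta/2}\Bigr)N\ge\bigl(\tfrac13+\alpha\bigr)N.\qquad\square$$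

**Peeling.** For a colour $c$ (with $\bar c$ the other colour) and an admissible $(S,Z)$, let $G^c(S,Z)$ be the largest $G\subset V$ such that each $y\in G$ has at least $\gamma N^2$ pairs $f\in K(S,Z)$ of colour $c$ at $y$ with $f\cap G\ne\emptyset$. The property is closed under unions, so there is a largest such set (possibly empty). It is obtained from $V$ by successively removing a vertex $y$ that has fewer than $\gamma N^2$ such pairs meeting the current set, which we call $U_y\ni y$. Indeed, no vertex of a set with the property is ever removed, and the set at the end has the property.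

Let $G=G^c(S,Z)$ and $y\notin G$. Since $G\cup\{y\}$ does not have the property and the vertices of $G$ satisfy their condition, $y$ violates it; and a pair at $y$ does not contain $y$. So
$$\text{if } y\notin G,\ \text{fewer than } \gamma N^2\ \text{pairs of } K(S,Z)\ \text{of colour } c \text{ at } y \text{ meet } G. \tag{6}$$

Let $A^c=\bigcap G^c(S,Z)$ over all admissible $(S,Z)$. Lemma 8 gives two ways to prove richness.

* (R1) Any nonempty $A\subset A^c$ satisfying (H2) for colour $c$ makes colour $c$ $\gamma$-rich: take $G_w=G^c(S,Z)$ with $(S,Z)$ from Lemma 8 for $w$.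
* (R2) A nonempty $U$ makes $c$ $\gamma$-rich if for all $u\in U$ and all admissible $(S',Z')$ at least $\gamma N^2$ pairs $f\in K(S',Z')$ of colour $c$ at $u$ meet $U$: take $A=G_w=U$.

## 6. Triples: one colour class is rich

We first collect two counting lemmas. The first says that peeled vertices lie in few triples of their colour, in the right positions.

**Lemma 9.** Let $(S,Z)$ be admissible and $\mathcal D=V\setminus G^c(S,Z)$. At most $\gamma N^3$ triples $\tau\subset V\setminus S$ of colour $c$ satisfy

* (a) $|\tau\cap Z|\ge2$ and $\tau\cap\mathcal D\ne\emptyset$, or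
* (b) $|\tau\cap Z|=1$ and $(\tau\setminus Z)\cap\mathcal D\ne\emptyset$.

*Proof.* We charge each such triple to a vertex removed in the peeling. In case (a), $\tau\setminus y\in K(S,Z)$ for every $y\in\tau$, since $\tau\setminus y$ still meets $Z$. Let $y$ be the first removed vertex of $\tau$; the two others lie in $U_y$. In case (b) let $\tau\setminus Z=\{p,p'\}$; both $\tau\setminus p$ and $\tau\setminus p'$ contain the vertex of $\tau$ in $Z$, so they are in $K(S,Z)$. Let $y$ be the first removed of $p,p'$; the other one lies in $U_y$. In both cases $\tau\setminus y$ is a pair in $K(S,Z)$ of colour $c$ at $y$ meeting $U_y$, and there are fewer than $\gamma N^2$ of these. Sum over $y\in\mathcal D$. $\square$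

**Lemma 10.** Let $(S,Z)$ be admissible, $D\subset Z$, $|D|\ge N/3$, and suppose at most $\gamma N^3$ triples $\tau\subset V\setminus S$ with $|\tau\cap Z|\ge2$ and $\tau\cap D\ne\emptyset$ have colour $c$. Then $\bar c$ is $\gamma$-rich.

*Proof.* We use (R2) with $Z$ minus a few bad vertices. Let $Z_{\rm bad}$ be the set of $u\in Z$ for which more than $\sqrt\gamma N^2$ pairs $\{d,p\}$, $d\in D$, $p\in V\setminus S$, have colour $c$ at $u$. Such a pair together with $u$ is one of the triples in the hypothesis, since $d,u\in Z$, and each triple arises from at most three $u$. So $|Z_{\rm bad}|\sqrt\gamma N^2\le3\gamma N^3$, i.e. $|Z_{\rm bad}|\le3\sqrt\gamma N$. Let $U=Z\setminus Z_{\rm bad}$, which is nonempty as $|Z|\ge N/3$. Let $u\in U$ and let $(S',Z')$ be admissible. We first find at least $\frac14\alpha^2N^2$ pairs $\{d,p\}\in K(S',Z')$ with $d\in D$, $p\in V\setminus S$.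

If $|D\cap Z'|\ge\alpha N/4$, take $d\in D\cap Z'$ and $p\in V\setminus(S\cup S')$, $p\ne d$. By (4) this gives at least $\frac12\cdot\frac{\alpha N}4(\frac N3-1)\ge\frac{\alpha N^2}{30}\ge\frac{\alpha^2N^2}4$ pairs.

Otherwise, by (3), $|D\setminus(S'\cup Z')|\ge\frac N3-(\frac13-\frac\alpha2)N-\frac{\alpha N}4=\frac{\alpha N}4$. Take $d$ in this set and $p\in Z'\setminus S$, a set of size at least $\alpha N$ by (4) and disjoint from the set of $d$. This gives at least $\frac{\alpha^2N^2}4$ pairs.

From these pairs discard those containing $u$ (at most $N$), those of colour $c$ at $u$ (at most $\sqrt\gamma N^2$, since $u\notin Z_{\rm bad}$) and those meeting $Z_{\rm bad}$ (at most $3\sqrt\gamma N^2$). Since $4\sqrt\gamma+\gamma<\alpha^2/8$ and $N\le\alpha^2N^2/8$, at least $\gamma N^2$ pairs remain. They have colour $\bar c$ at $u$, and each contains a vertex $d\in D\setminus Z_{\rm bad}\subset U$. By (R2), $\bar c$ is $\gamma$-rich. $\square$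

*Proof of Proposition 5.* **Assume for contradiction that neither colour is $\gamma$-rich.** Put $\kappa=4\sqrt\gamma/\alpha\le\alpha/8$. The plan: show that peeling never removes more than $\xi N$ vertices of $Z$ (Step 1), deduce that every vertex survives all peelings in one of the two colours (Step 2), and then make one colour rich after all (Step 3). Step 1 rests on the following lemma: if peeling for colour $c$ removes many vertices of $Z$, then there is another admissible pair, with a smaller $S$, for which peeling in the other colour removes even more.

**Lemma 11.** (Under the assumption.) Let $(S,Z)$ be admissible and $D=Z\setminus G^c(S,Z)$, $|D|\ge\xi N$. Then there is an admissible $(\tilde S,\tilde Z)$ such that, with $\tilde G=G^{\bar c}(\tilde S,\tilde Z)$, both $(\tilde Z\setminus S)\cap\tilde G$ and $(Z\setminus\tilde S)\cap\tilde G$ have size at most $\kappa N$. Moreover $|\tilde S|<|S|$ and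
$$|\tilde Z\setminus\tilde G|\ge|\tilde S|-|S|+\bigl(\tfrac13+\tfrac\alpha2\bigr)N\ge|\tilde S|+\alpha N .$$

*Proof.* *Many vertices of $D$ see almost only $\bar c$.* Let $D^\circ$ be the set of $d\in D$ with at most $\sqrt\gamma N^2$ pairs $f\in K(S,Z)$ of colour $c$ at $d$. If $d\in D\setminus D^\circ$, each pair $f\in K(S,Z)$ of colour $c$ at $d$ gives a triple $f\cup\{d\}\subset V\setminus S$ with at least two vertices in $Z$ and with $d\notin G^c(S,Z)$, as in Lemma 9(a). Each triple arises from at most three $d$. So $|D\setminus D^\circ|\le3\sqrt\gamma N\le\xi N/2$ and $|D^\circ|\ge\xi N/2$.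

*Some vertex of $D^\circ$ is peeled in $\bar c$.* Suppose $D^\circ\subset A^{\bar c}$. We check (H2) for $A=D^\circ$ and colour $\bar c$. For $x\in D^\circ$ there are at least $\frac12(\frac{\xi N}2-1)(\frac{2N}3-2)\ge\xi N^2/8$ pairs $\{y,p\}$ not containing $x$ with $y\in D^\circ$, $p\in V\setminus S$; they lie in $K(S,Z)$ because $y\in Z$. All but $\sqrt\gamma N^2$ of them have colour $\bar c$ at $x$, and $\frac\xi8-\sqrt\gamma\ge\gamma$. By (R1), $\bar c$ is $\gamma$-rich, contrary to the assumption. So there are $d\in D^\circ$ and an admissible $(\tilde S,\tilde Z)$ with $d\notin\tilde G=G^{\bar c}(\tilde S,\tilde Z)$.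

*The two intersections are small.* By (6), fewer than $\gamma N^2$ pairs of $K(\tilde S,\tilde Z)$ of colour $\bar c$ at $d$ meet $\tilde G$. At most $\sqrt\gamma N^2$ pairs of $K(S,Z)$ have colour $c$ at $d$, and at most $N$ pairs contain $d$. So at most $\sqrt\gamma N^2+\gamma N^2+N\le2\sqrt\gamma N^2$ pairs of $K(S,Z)\cap K(\tilde S,\tilde Z)$ meet $\tilde G$. By (5), all pairs of distinct $p\in Z\setminus\tilde S$, $q\in\tilde Z\setminus S$ lie in this intersection, and by (4) both sets have size at least $\frac32\alpha N$. Let $Q$ be one of $(\tilde Z\setminus S)\cap\tilde G$ and $(Z\setminus\tilde S)\cap\tilde G$. Pairing $Q$ with the other of the two large sets gives at least $\frac12|Q|(\frac32\alpha N-1)\ge\frac12|Q|\alpha N$ pairs, all meeting $\tilde G$. So $\frac12|Q|\alpha N\le2\sqrt\gamma N^2$, i.e. $|Q|\le\kappa N$.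

*The sizes.* Consequently
$$|\tilde Z\setminus\tilde G|\ge|\tilde Z\setminus S|-\kappa N\ge|\tilde Z|-|S|-\kappa N\ge|\tilde S|-|S|+\bigl(\tfrac13+\tfrac\alpha2\bigr)N .$$
If $|\tilde S|\ge|S|$, the right side is at least $N/3$. Then Lemma 9(a) for $(\tilde S,\tilde Z)$ and $\bar c$ supplies the hypothesis of Lemma 10 for the set $\tilde Z\setminus\tilde G$, with $\bar c$ in the role of $c$, and $c$ is $\gamma$-rich, contrary to the assumption. So $|\tilde S|<|S|$. The last inequality of the lemma uses $|S|\le(\frac13-\frac\alpha2)N$ from (3). $\square$

**Step 1: $|Z\setminus G^c(S,Z)|<\xi N$ for all $c$ and all admissible $(S,Z)$.** The aim is to apply Lemma 11 twice and contradict the decrease of $|S|$. Suppose the statement fails for $(S_1,Z_1)$ and $c$. Lemma 11 gives $(S_2,Z_2)$ with $D_2=Z_2\setminus G^{\bar c}(S_2,Z_2)$ and $|D_2|\ge|S_2|+\alpha N\ge\xi N$. Apply Lemma 11 to $(S_2,Z_2)$ and $\bar c$: we get $(S_3,Z_3)$ and $G_3=G^c(S_3,Z_3)$ with $|S_3|<|S_2|$ and $|(Z_2\setminus S_3)\cap G_3|\le\kappa N$. Let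
$$D_2'=D_2\setminus(S_3\cup G_3),\qquad P=Z_2\setminus(S_3\cup G_3),\qquad Q=Z_3\setminus S_2 .$$
By (4), $|P|\ge\frac32\alpha N-\kappa N\ge\alpha N$ and $|Q|\ge\alpha N$. Consider triples $\tau=\{d,p,q\}$ of distinct $d\in D_2'$, $p\in P$, $q\in Q$.

* We have $\tau\subset V\setminus S_2$, $|\tau\cap Z_2|\ge2$ and $d\in D_2$. By Lemma 9(a) for $(S_2,Z_2),\bar c$, at most $\gamma N^3$ such $\tau$ have colour $\bar c$.
* We have $\tau\subset V\setminus S_3$, $q\in Z_3$ and $d,p\notin G_3$. If $|\tau\cap Z_3|\ge2$, then (a) of Lemma 9 applies; otherwise $\tau\setminus Z_3=\{d,p\}$ and (b) applies. So by Lemma 9 for $(S_3,Z_3),c$, at most $\gamma N^3$ such $\tau$ have colour $c$.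

So there are at most $2\gamma N^3$ such triples altogether. On the other hand there are at least $|D_2'|(\alpha N-1)(\alpha N-2)\ge|D_2'|\cdot\frac12\alpha^2N^2$ ordered choices $(d,p,q)$, and each triple arises from at most 6 of them. Hence $|D_2'|\cdot\frac12\alpha^2N^2\le12\gamma N^3$, i.e. $|D_2'|\le24\gamma N/\alpha^2$. Since $D_2\subset Z_2$,
$$|D_2\setminus S_3|\le|D_2'|+|(Z_2\setminus S_3)\cap G_3|\le\Bigl(\frac{24\gamma}{\alpha^2}+\kappa\Bigr)N\le\frac{\alpha N}2 .$$
So $|S_3|\ge|D_2|-\frac{\alpha N}2\ge|S_2|+\frac{\alpha N}2$, contradicting $|S_3|<|S_2|$.

**Step 2: $V=A^R\cup A^B$.** Here $R$ and $B$ stand for red and blue. The point is that a vertex peeled in colour $c$ sees colour $c$ on almost none of the relevant pairs. If $v\notin A^c$, take an admissible $(S,Z)$ with $v\notin G=G^c(S,Z)$. By (6), fewer than $\gamma N^2$ pairs of $K(S,Z)$ of colour $c$ at $v$ meet $G$. Pairs of $K(S,Z)$ avoiding $G$ contain a vertex of $Z\setminus G$, so by Step 1 there are at most $\xi N^2$ of them. Hence at most $(\gamma+\xi)N^2$ pairs of $K(S,Z)$ have colour $c$ at $v$.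

Suppose $v\notin A^R\cup A^B$, with corresponding pairs $(S,Z)$ for red and $(S',Z')$ for blue. Each pair in $K(S,Z)\cap K(S',Z')$ contains $v$, or is red at $v$, or is blue at $v$; so there are at most $2(\gamma+\xi)N^2+N<\alpha^2N^2/3$ of them. But by (5) and (4) there are at least $\frac12\cdot\frac32\alpha N(\frac32\alpha N-1)\ge\alpha^2N^2/3$. This is a contradiction.

**Step 3: one colour is rich after all.** By Step 2 and symmetry between the colours, let $|A^R|\ge N/2$. We distinguish whether red is dense or sparse on $A^R$.

*Dense.* Suppose at least $\xi N^3$ red triples have at least two vertices in $A^R$. Starting from $A=A^R$, repeatedly delete from $A$ any $x$ with fewer than $\xi N^2$ red pairs at $x$ meeting $A\setminus\{x\}$. Each deletion destroys fewer than $\xi N^2$ red triples with at least two vertices in $A$. If everything were deleted, fewer than $\xi N^3$ triples would be destroyed in total; so the process ends with $A\ne\emptyset$. This $A\subset A^R$ satisfies (H2) for red, since $\xi\ge\gamma$. By (R1), red is $\gamma$-rich, a contradiction.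

*Sparse.* So there are fewer than $\xi N^3$ such triples. Let $U$ be the set of $u\in A^R$ with at most $\sqrt\xi N^2$ red pairs at $u$ meeting $A^R$. Each red triple with two vertices in $A^R$ is counted at most three times, so $|A^R\setminus U|\le3\sqrt\xi N<N/2$ and $U\ne\emptyset$. Let $u\in U$ and $(S',Z')$ be admissible. The pairs $\{y,q\}$ with $y\in A^R\setminus S'$ (size at least $\frac N2-\frac N3=\frac N6$), $q\in Z'$ (size at least $\frac N3$) and $y\ne q$ lie in $K(S',Z')$. There are at least $\frac12\cdot\frac N6(\frac N3-1)\ge N^2/40$ of them. Discard those containing $u$ (at most $N$), those red at $u$ (at most $\sqrt\xi N^2$, as they meet $A^R$) and those meeting $A^R\setminus U$ (at most $3\sqrt\xi N^2$). Since $4\sqrt\xi\le0.015$, at least $N^2/40-4\sqrt\xi N^2-N\ge\gamma N^2$ pairs remain. They are blue at $u$ and meet $U$, because $y\in U$. By (R2), blue is $\gamma$-rich, the final contradiction. $\square$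

## 7. Inside a rich hypergraph: ranks that lead back to $A$

We turn to Proposition 3. Let $k\ge3$ and let $H$ be $\gamma$-rich with $A$ and $(G_w)$. Constants from now on depend only on $k,\delta,\gamma$ (the number $L$ below takes boundedly many values), and $N$ is large.

A first attempt: embed $T$ edge by edge with distributions from the minimax theorem. The obstacle is that for each $w$ the cheap walk stays in $G_w$, which depends on $w$. The minimax distribution mixes these walks, and its endpoint is good only for the prices it was built with. Before starting afresh we must return to $A$. So we need to know how to get from $G_w$ to $A$ in a bounded number of steps, at any affordable constant factor in price. This section arranges that.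

Let $\eta_i=\gamma(\gamma/32k)^i$ and $r=\lceil8/\gamma\rceil$. Put $A_0=A$ and
$$A_{i+1}=A_i\cup\{y:\ y \text{ has at least } \eta_{i+1}N^{k-1}\ H\text{-sets meeting } A_i\}.$$
The sets $A_{i+1}\setminus A_i$ are disjoint, so we can fix $L\in\{0,\dots,r-1\}$ with $|A_{L+1}\setminus A_L|\le N/r\le\gamma N/8$. Let $E=V\setminus A_{L+1}$. Each $z\in E$ has fewer than $\eta_{L+1}N^{k-1}$ $H$-sets meeting $A_L$, so at most $\eta_{L+1}N^k$ edges of $H$ meet both $E$ and $A_L$. Let $B$ be the set of $y\in A_L$ with at least $\frac\gamma4N^{k-1}$ $H$-sets meeting $E$. Each edge meeting both $E$ and $A_L$ is counted at most $k$ times here, so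
$$|B|\le\frac{4k\eta_{L+1}N}\gamma=\frac{\eta_LN}8 .$$
Put $V_0=A_L\setminus B$, $A'=A\setminus B$, $G'_w=G_w\cap V_0$. For $y\in V_0$ let $\rho(y)=\min\{i:y\in A_i\}\le L$ be its *rank*. Let $\eta=\eta_L/4\le\gamma/4$.

**Lemma 12.**

1. $A'\ne\emptyset$, $A'\subset G'_w\subset V_0$ for all $w$, and $A'=\{y\in V_0:\rho(y)=0\}$.
2. Each $y\in G'_w$ has at least $\eta N^{k-1}$ $H$-sets $f$ with $w(f)\le\theta$ and $f\cap G'_w\ne\emptyset$.
3. Each $y\in V_0$ has at least $\eta N^{k-1}$ $H$-sets containing some $z\in V_0$ with $\rho(z)\le\max(\rho(y)-1,0)$.

*Proof.* (1) By (H2) and (2), $|A|N^{k-2}\ge\gamma N^{k-1}$, so $|A|\ge\gamma N>|B|$. The rest follows from $A\subset G_w$ and $A=A_0\subset A_L$.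

(2) Take the at least $\gamma N^{k-1}$ sets from (H1). Fewer than $\frac\gamma4N^{k-1}$ meet $E$, as $y\in A_L\setminus B$. At most $\frac\gamma8N^{k-1}$ meet $A_{L+1}\setminus A_L$, and at most $\frac{\eta_L}8N^{k-1}\le\frac\gamma8N^{k-1}$ meet $B$, by equation (2). The others, at least $\frac\gamma2N^{k-1}\ge\eta N^{k-1}$ of them, lie in $V_0$; they meet $G_w$, so they meet $G_w\cap V_0=G'_w$.

(3) If $i=\rho(y)\ge1$, then $y\in A_i\setminus A_{i-1}$ has at least $\eta_iN^{k-1}\ge\eta_LN^{k-1}$ $H$-sets meeting $A_{i-1}$. If $\rho(y)=0$, then by (H2) there are at least $\gamma N^{k-1}\ge\eta_LN^{k-1}$ $H$-sets meeting $A$. Discard the at most $\frac{\eta_L}8N^{k-1}$ sets that meet $B$. The others contain a vertex $z\in A_{\max(i-1,0)}\setminus B\subset V_0$. $\square$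

Item 2 is the cheap step, inside $G'_w$. Item 3 is the return step: $L+1$ of them lead from any vertex of $V_0$ into $A'$.

## 8. Pieces and their minimax distributions

**Definition (piece).** A *piece* is a rooted tree $P$ of one of the following types, with $q\ge1$ edges, of which $q'$ are called *expensive* and the rest *cheap*:

* *link*: one edge from the root to a marked vertex; $q'=1$;
* *pendant*: a rooted tree, no marked vertex; $q'=0$;
* *connector*: a path $v_0v_1\dots v_t$ with root $v_0$, $t\ge\max(2,L+1)$, $v_t$ a marked leaf, and further trees hanging from $v_1,\dots,v_{t-1}$. Expensive are the $L+1$ path edges $v_{t-L-1}v_{t-L},\dots,v_{t-1}v_t$ and all edges of the trees hanging from $v_{t-L},\dots,v_{t-1}$.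

For example, let $L=1$ and take the path $v_0v_1v_2v_3$ with one extra leaf at $v_1$ and one at $v_2$. The expensive edges are $v_1v_2$, $v_2v_3$ and the leaf edge at $v_2$; so $q=5$, $q'=3$.

Put
$$m=(k-1)q,\qquad \beta(P)=(q-q')\theta+q'\,\frac{2(k-1)}{\eta N}\ \ge\frac1N .$$
For $x\in A'$ let $\Phi_{x,P}$ be the set of embeddings $\varphi$ of the $k$-expansion of $P$ into $H$ that map the root to $x$ and the marked vertex (if any) into $A'$. Write $\mathrm{im}^*\varphi=\mathrm{im}\,\varphi\setminus\{x\}$; then $|\mathrm{im}^*\varphi|=m$.

Recall von Neumann's minimax theorem: for nonempty compact convex sets $\mathcal X,\mathcal Y$ in finite-dimensional spaces and a bilinear function $g$, $\min_{\mathcal X}\max_{\mathcal Y}g=\max_{\mathcal Y}\min_{\mathcal X}g$.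

**Lemma 13.** For every $M_0$ there is $C_0$ such that for $N$ large, every piece $P$ with at most $M_0$ edges and every $x\in A'$, there is a probability distribution $F=F_{x,P}$ on $\Phi_{x,P}$ with $F(\varphi)\le C_0N^{-m}$ for all $\varphi$, and $F(v\in\mathrm{im}^*\varphi)\le\beta(P)$ for all $v\in V$.

*Proof.* **Step 1: for fixed prices $w$, many embeddings cost at most $\beta(P)$.** Fix $w\in\Delta(V)$. We count $\varphi\in\Phi_{x,P}$ with $w(\mathrm{im}^*\varphi)\le\beta(P)$. Embed edge by edge in a fixed order, parents first. For each edge choose an $H$-set $f$ at the host of the parent that avoids the used vertices, host the child at an allowed vertex of $f$ (specified below; the first one in a fixed ordering of $V$), and the $k-2$ expansion vertices at the rest of $f$ in increasing order.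

*Cheap edges.* The parent is hosted in $G'_w$. Use a set $f$ as in Lemma 12(2), and host the child in $f\cap G'_w$. Then $w(f)\le\theta$. This is consistent: the root is in $A'\subset G'_w$, and in every piece the parent of a cheap edge is the root or the child of a cheap edge.

*Expensive edges.* The parent is hosted at some $y\in V_0$. Use a set $f$ as in Lemma 12(3) containing no vertex $v$ with $w(v)>2/(\eta N)$, and host the child at a vertex $z\in f\cap V_0$ with $\rho(z)\le\max(\rho(y)-1,0)$. There are fewer than $\eta N/2$ vertices with $w(v)>2/(\eta N)$, so by (2) at least $\frac\eta2N^{k-1}$ sets remain, each with $w(f)\le2(k-1)/(\eta N)$.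

*The marked vertex lands in $A'$.* In a connector, $v_{t-L-1}$ is hosted in $G'_w\subset V_0$ with rank at most $L$. The next $L+1$ path vertices lie in $V_0$ and have ranks at most $\max(L-1,0),\max(L-2,0),\dots$, so the last of them, $v_t$, has rank 0, i.e. lies in $A'$ by Lemma 12(1). In a link the root is in $A'$ and has rank 0, so the marked vertex has rank 0 and lies in $A'$.

*Count.* At most $(k-1)M_0+1$ vertices are used at any time; avoiding them excludes $O(N^{k-2})$ sets. So each step has at least $\frac\eta4N^{k-1}$ choices of $f$. Different choices give different $\varphi$, since $\varphi$ determines all the sets $f$. The total price is at most $\beta(P)$, because $\mathrm{im}^*\varphi$ is the disjoint union of the sets $f$. So at least $(\eta/4)^qN^m\ge N^m/C_0$ such $\varphi$ exist, with $C_0=(4/\eta)^{M_0}$.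

**Step 2: one distribution for all prices.** Let $\mathcal F$ be the compact convex set of probability distributions $F$ on $\Phi_{x,P}$ with $F(\varphi)\le C_0N^{-m}$ for all $\varphi$. For each $w$ the uniform distribution on the embeddings counted in Step 1 lies in $\mathcal F$ and has
$$\sum_vw(v)\,F(v\in\mathrm{im}^*\varphi)=\mathbb E_F\,w(\mathrm{im}^*\varphi)\le\beta(P).$$
The left side is bilinear in $(w,F)$. By the minimax theorem some $F\in\mathcal F$ satisfies this for all $w\in\Delta(V)$ at once. Taking for $w$ the point mass at $v$ gives $F(v\in\mathrm{im}^*\varphi)\le\beta(P)$. $\square$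

## 9. Cutting a tree into pieces with few expensive edges

**Lemma 14.** For every $\zeta>0$ there is $M_0=M_0(\zeta,L)$ such that for $n$ large every tree $T'$ with $n$ edges, rooted at any vertex $\rho_0$, has its edge set partitioned into pieces $P_1,\dots,P_R$ with at most $M_0$ edges each, with at most $\zeta n$ expensive edges in total, such that the root of each $P_i$ is $\rho_0$ or the marked vertex of an earlier piece, and $P_i$ shares no other vertex with $P_1\cup\dots\cup P_{i-1}$.

Two extremes to keep in mind. A star rooted at its centre is cut into $n$ pendant pieces of one edge, with no expensive edge at all. A long path must be cut at regular distances, and each cut costs $L+1$ expensive edges; the cuts must therefore be far apart compared with $L$. In general, trees hang from the path, and a cut must be placed where little hangs nearby.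

*Proof.* **Step 1: the cut vertices.** Let $\Lambda=L+1$, $h=\lceil4/\zeta\rceil$, $\ell=\Lambda h$, $M=15\ell^2$, $M_0=4\ell M$. For a vertex $v$ let $|v|$ be the number of vertices of the subtree below and including $v$. Call $v$ *heavy* if $|v|\ge M$, otherwise *light*. For $n$ large the heavy vertices form a subtree containing $\rho_0$. For heavy $v$ let $\lambda(v)=\sum|u|$ over the light children $u$ of $v$; this is the number of edges hanging at $v$ through light children.

Let $W_1$ consist of $\rho_0$, all heavy $v$ whose number of heavy children is not 1, and all heavy $v$ with $\lambda(v)\ge M$. The leaves of the heavy tree have disjoint subtrees of size at least $M$, so there are at most $(n+1)/M$ of them. There are fewer vertices with at least two heavy children than such leaves. At most $(n+1)/M$ vertices have $\lambda\ge M$, since the hanging subtrees are disjoint. So $|W_1|\le1+3(n+1)/M\le5n/M$ for $n$ large.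

The remaining heavy vertices (at most $n$) have exactly one heavy child and $\lambda<M$. They form maximal vertical paths $u_1,\dots,u_p$ (from the top), where the parent of $u_1$ and the heavy child of $u_p$ lie in $W_1$. Different paths have different heavy children of their last vertex, so there are at most $|W_1|$ paths. Cut each path from the top into blocks of $\ell$ consecutive vertices, with a remainder of fewer than $\ell$ vertices. Cut each block into $h$ windows of $\Lambda$ consecutive vertices, choose in each block a window with smallest $\lambda$-sum, and call the last vertex of this window a *block seed*. The *tail* of the path consists of all vertices after its last block seed (all vertices, if there is no block); it has fewer than $2\ell$ vertices. Let $W$ be the union of $W_1$, the block seeds and the tails. Then, as $1+2\ell\le3\ell$,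
$$|W|\le\frac n\ell+(1+2\ell)\frac{5n}M\le\frac{2n}\ell .$$

**Step 2: the pieces.** For each $s\in W$ and each light child $u$ of $s$, the edge $su$ with the subtree of $u$ is a pendant piece rooted at $s$, with $|u|<M$ edges. For $s\in W\setminus\{\rho_0\}$ let $v_0$ be the nearest proper ancestor of $s$ in $W$. If $v_0$ is the parent of $s$, then $v_0s$ is a link with $s$ marked. Otherwise the path $v_0,\dots,v_t=s$ $(t\ge2)$ together with all light subtrees hanging at $v_1,\dots,v_{t-1}$ is to be a connector with $v_t$ marked. Here $v_1,\dots,v_{t-1}$ are heavy and not in $W$, so each has exactly one heavy child, which is on the path.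

We must check $t\ge\max(2,L+1)$ and bound the size. First, in this case $s$ is a block seed. Indeed, the parent of a vertex of $W_1\setminus\{\rho_0\}$ is in $W_1$ or is the last vertex of a path, which is a block seed or in the tail. The parent of a tail vertex is in the tail, or is the last block seed, or is in $W_1$. In all these cases the parent is in $W$, and $s$ would give a link. Next, the $L$ vertices preceding a block seed in its window are not in $W$, as each block contains only one seed and tails begin after the last seed. So $v_{t-1},\dots,v_{t-L}$ are these vertices, and $t\ge L+1$. Finally $t\le2\ell$, because the path vertices directly above $s$ that are not in $W$ lie in the block of $s$ and the preceding block, and contain neither $s$ nor the preceding seed. So a connector has at most $2\ell+2\ell M\le M_0$ edges.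

**Step 3: this is a partition in the right order.** A heavy vertex $v\notin W$ lies on a path before its last seed, so following heavy children from $v$ leads to a first vertex of $W$. Hence each edge with heavy lower endpoint is in exactly one link or is a path edge of exactly one connector, namely in the piece whose marked vertex is the first vertex of $W$ reached from the lower endpoint (which may be that endpoint itself). An edge with light lower endpoint lies in the subtree of, or is the parent edge of, a unique light $u$ with heavy parent $p$. It is in exactly one pendant piece if $p\in W$, and in exactly the connector through $p$ if $p\notin W$.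

Order the pieces by the depth of their roots. All roots are in $W$, and a root $s\ne\rho_0$ is the marked vertex of a piece whose root has smaller depth, hence of an earlier piece. Every vertex other than $\rho_0$ is a non-root vertex of exactly one piece, the one containing its parent edge. So a non-root vertex $v$ of $P_i$ could lie in an earlier $P_j$ only as the root of $P_j$. This is impossible, since the root of $P_j$ has depth at most that of the root of $P_i$, which is less than the depth of $v$.

**Step 4: counting expensive edges.** Links: at most $|W|\le2n/\ell\le2n/h$. Path edges in connectors: at most $n/\ell$ connectors, $\Lambda$ each, so at most $\Lambda n/\ell=n/h$. Edges of trees hanging at $v_{t-L},\dots,v_{t-1}$ in connectors: these vertices lie in the chosen window of the block seed $v_t$, and this window has at most a $1/h$ share of the $\lambda$-sum of its block, so the total is at most $\frac1h\sum_v\lambda(v)\le n/h$. Altogether at most $4n/h\le\zeta n$. $\square$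

**The budget.** Take $\zeta=\varepsilon\eta/(4(k-1))$. Writing $\beta_i=\beta(P_i)$ and using (1) and $n\le N$,
$$\sum_i\beta_i\le n\theta+\zeta n\,\frac{2(k-1)}{\eta N}\le1-\varepsilon+\frac\varepsilon2=1-\frac\varepsilon2 . \tag{7}$$
All numbers $\beta(P)$ for pieces with at most $M_0$ edges lie in $[1/N,b/N]$ for a constant $b$. There are finitely many piece types (isomorphism types) with at most $M_0$ edges, and $R\le n$. One distribution $F_{x,P}$ is fixed for each $x\in A'$ and each type.

## 10. Random embedding with equalised death rates

Let $T$ be the $k$-expansion of $T'$, decomposed as in Lemma 14. By (7), the pieces together use each vertex with total rate below 1. We embed the pieces one after another, each at random from its distribution $F_{x,P}$ conditioned on avoiding the dead vertices. The difficulty is that the surviving set must keep behaving like a random set with respect to every $F_{x,P}$. The idea is to kill additional vertices on purpose, so that in each step every living vertex dies with exactly the same, predetermined probability. Then the expected evolution is deterministic and concentration does the rest.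

**Step 1: the process.** Set $\sigma_1=1$ and
$$p_i=\bigl(1+\tfrac\varepsilon4\bigr)\frac{\beta_i}{\sigma_i},\qquad \sigma_{i+1}=\sigma_i(1-p_i)=\sigma_i-\bigl(1+\tfrac\varepsilon4\bigr)\beta_i .$$
By (7), $\sigma_i\ge1-(1+\frac\varepsilon4)(1-\frac\varepsilon2)\ge\frac\varepsilon4$ for all $i\le R+1$, so $p_i=O(1/N)$. These numbers are deterministic; $\sigma_i$ is the planned survival probability up to step $i$. Host $\rho_0$ at some $x_0\in A'$ and let $V_1=V\setminus\{x_0\}$. For $Q\subset V$, $x\in A'$, a type $P$ with at most $M_0$ edges and $v\in V$ let
$$\pi_{x,P}(Q)=F_{x,P}(\mathrm{im}^*\varphi\subset Q),\qquad \pi_{x,P,v}(Q)=F_{x,P}(v\in\mathrm{im}^*\varphi\subset Q\cup\{v\}).$$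
Then $\pi_{x,P,v}(Q)\le\beta(P)\le b/N$. For $u\ne v$ there are at most $m^2N^{m-2}$ embeddings $\varphi$ with $u,v\in\mathrm{im}^*\varphi$, so by the first bound of Lemma 13
$$F_{x,P}(u,v\in\mathrm{im}^*\varphi)\le m^2N^{m-2}C_0N^{-m}=O(N^{-2}). \tag{8}$$
Let $\omega=N^{-1/4}$, and let $\mathcal G_i$ be the event that for all $x,P,v$ (with $m=m(P)$)
$$\pi_{x,P}(V_i)\ge(1-\omega)\sigma_i^m,\qquad \pi_{x,P,v}(V_i)\le\sigma_i^{m-1}\bigl(\beta(P)+\omega/N\bigr).$$

*Step $i$ of the process* is performed if $\mathcal G_i$ holds; otherwise the process stops. Let $x\in A'$ be the host of the root of $P=P_i$, which is already determined. Choose $\varphi_i$ with probability $F_{x,P}(\varphi)/\pi_{x,P}(V_i)$ among the $\varphi$ with $\mathrm{im}^*\varphi\subset V_i$. For $v\in V_i$, since $\beta_i\ge1/N$ and $N$ is large,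
$$\mu_i(v):=\Pr(v\in\mathrm{im}^*\varphi_i)=\frac{\pi_{x,P,v}(V_i)}{\pi_{x,P}(V_i)}\le\frac{\beta_i+\omega/N}{\sigma_i(1-\omega)}\le\frac{1+\omega}{1-\omega}\cdot\frac{\beta_i}{\sigma_i}\le p_i .$$
Then, independently for each $v\in V_i\setminus\mathrm{im}^*\varphi_i$, kill $v$ with probability $\frac{p_i-\mu_i(v)}{1-\mu_i(v)}\le p_i$. Let $V_{i+1}$ be the set of vertices of $V_i$ neither used nor killed. Conditionally on the history, each $v\in V_i$ dies (is used or killed) with probability
$$\mu_i(v)+(1-\mu_i(v))\frac{p_i-\mu_i(v)}{1-\mu_i(v)}=p_i$$
exactly. If all $R$ steps are performed, the $\varphi_i$ together embed $T$ into $H$: new images are disjoint from everything used before, and marked vertices are hosted in $A'$, so every later root has a host in $A'$. It remains to show that with positive probability the process does not stop.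

**Step 2: the drift is negligible.** Condition on a history up to step $i$ for which step $i$ is performed. For distinct $u,v\in V_i$, distinguish which of them are used and which are killed; a vertex that is not used is killed with probability at most $p_i$, and $\mu_i\le p_i$. So
$$\Pr(u,v\text{ both die})\le\Pr(u,v\in\mathrm{im}^*\varphi_i)+3p_i^2=O(N^{-2}),$$
because by (8) $\Pr(u,v\in\mathrm{im}^*\varphi_i)\le O(N^{-2})/\pi_{x,P}(V_i)=O(N^{-2})$; recall $\pi_{x,P}(V_i)\ge(1-\omega)(\varepsilon/4)^m$. The Bonferroni inequalities say that the probability of a union of events lies between $\sum\Pr(E_j)-\sum_{j<l}\Pr(E_j\cap E_l)$ and $\sum\Pr(E_j)$. Hence any set of $s\le(k-1)M_0$ vertices of $V_i$ survives with probability $1-sp_i+O(N^{-2})=(1-p_i)^s+O(N^{-2})$.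

Now fix any $x\in A'$, any type $P$ and any $v$ (not only those of step $i$), and let
$$Y_i=\frac{\pi_{x,P}(V_i)}{\sigma_i^m},\qquad Y'_i=\frac{\pi_{x,P,v}(V_i)}{\sigma_i^{m-1}} .$$
An embedding counted in $\pi_{x,P}(V_i)$ remains counted if and only if the $m$ vertices of $\mathrm{im}^*\varphi$ survive. One counted in $\pi_{x,P,v}(V_i)$ remains counted if and only if the $m-1$ vertices of $\mathrm{im}^*\varphi\setminus\{v\}$, all in $V_i$, survive; the fate of $v$ does not matter. So the conditional expectation of $\pi_{x,P}(V_{i+1})$ is $\pi_{x,P}(V_i)\bigl((1-p_i)^m+O(N^{-2})\bigr)$, and that of $\pi_{x,P,v}(V_{i+1})$ is $\pi_{x,P,v}(V_i)\bigl((1-p_i)^{m-1}+O(N^{-2})\bigr)$. Dividing by $\sigma_{i+1}^m=\sigma_i^m(1-p_i)^m$ and $\sigma_{i+1}^{m-1}=\sigma_i^{m-1}(1-p_i)^{m-1}$, and using $Y_i=O(1)$ and $Y'_i=O(1/N)$ (as $\pi_{x,P,v}\le b/N$), we get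
$$\mathbb E[Y_{i+1}-Y_i\mid\text{history}]=O(N^{-2}),\qquad \mathbb E[Y'_{i+1}-Y'_i\mid\text{history}]=O(N^{-3}).$$

**Step 3: the increments are small.** Let $J_i$ be the event that at most $\log^2N$ vertices die in step $i$. Given $\varphi_i$, the number of deaths is a bounded number (the used vertices) plus a sum of independent indicators with mean at most $Np_i=O(1)$. Chernoff's bound, $\Pr(X\ge t)\le(e\mu/t)^t$ for such a sum $X$ of mean at most $\mu<t$, gives $\Pr(J_i^c\mid\text{history})\le N^{-10}$ for $N$ large. On $J_i$ we have $|Y_{i+1}-Y_i|=O(\log^2N/N)$: each death of a vertex $u$ lowers $\pi_{x,P}$ by at most $F_{x,P}(u\in\mathrm{im}^*\varphi)\le b/N$, and the change from $\sigma_i^{-m}$ to $\sigma_{i+1}^{-m}$ contributes $O(1/N)$. Similarly $|Y'_{i+1}-Y'_i|=O(\log^2N/N^2)$ on $J_i$: by (8) each death of a vertex $u\ne v$ lowers $\pi_{x,P,v}$ by $O(N^{-2})$, the death of $v$ does not change it, and the change of $\sigma_i$ contributes $O(1/N)\cdot O(1/N)=O(1/N^2)$.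

**Step 4: concentration.** Recall the Azuma–Hoeffding inequality: if $D_1,\dots,D_s$ are martingale differences with $|D_i|\le c_i$, then $\Pr(|\sum D_i|\ge\lambda)\le2\exp(-\lambda^2/(2\sum c_i^2))$. Let $I_i$ be the indicator that step $i$ is performed; it is determined by the history before step $i$. Consider the partial sums of $(Y_{i+1}-Y_i)I_i1_{J_i}$ and of $(Y'_{i+1}-Y'_i)I_i1_{J_i}$, where a term with $I_i=0$ is $0$. Since $|Y_{i+1}-Y_i|=O(1)$ and $|Y'_{i+1}-Y'_i|=O(1/N)$ always, inserting $1_{J_i}$ changes conditional means by $O(N^{-10})$. So the total drifts over at most $n$ steps are $O(1/N)$ and $O(1/N^2)$. After subtracting conditional means, the increments are martingale differences bounded by $O(\log^2N/N)$ and $O(\log^2N/N^2)$, and the sums of their squared bounds are $O(\log^4N/N)$ and $O(\log^4N/N^3)$. Hence each centred partial sum exceeds $N^{-1/3}$ (for $Y$), respectively $N^{-4/3}$ (for $Y'$), in absolute value with probability at most $2\exp(-\Omega(N^{1/3}/\log^4N))$. There are only polynomially many choices of $(x,P,v,i)$, and the events $J_i^c$ for performed steps have total probability at most $nN^{-10}$. So with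 probability $1-o(1)$ none of these deviations occurs and all $J_i$ hold for performed steps.

**Step 5: the process never stops.** Assume the likely event of Step 4. Initially $Y_1\ge1-F_{x,P}(x_0\in\mathrm{im}^*\varphi)\ge1-b/N$ and $Y'_1\le\beta(P)$. Let $i_0$ be the first index for which $\mathcal G_{i_0}$ fails, if there is one. Then all steps before $i_0$ were performed and all their $J_i$ hold, so the partial sums of Step 4 are the true differences $Y_{i_0}-Y_1$ and $Y'_{i_0}-Y'_1$. Therefore, for all $x,P,v$,
$$Y_{i_0}\ge1-O(N^{-1/3})\ge1-\omega,\qquad Y'_{i_0}\le\beta(P)+O(N^{-4/3})\le\beta(P)+\frac\omega N ,$$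
since $\omega=N^{-1/4}$. This says that $\mathcal G_{i_0}$ holds, a contradiction. So all $R$ steps are performed and $T\subset H$. All estimates depend only on $k,\delta,\gamma$ and not on $T$. This proves Proposition 3. $\square$

*Proof of Theorem 1.* By Proposition 4 for $k\ge4$ and Proposition 5 for $k=3$, for $n$ large some colour class is $\gamma$-rich with $\gamma=\gamma(k,\delta)>0$; which one depends only on the colouring. By Proposition 3 this class contains every $k$-expansion tree with $n$ edges, once $n\ge n_0(k,\delta)$. Theorem 2 follows as shown in Section 1. $\blacksquare$
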